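\title{Ghost numbers of finite $p$-groups: sharp bounds and the abelian case}

\begin{abstract}
Let $G$ be a finite $p$-group and $k$ a field of characteristic $p$. A ghost is a map in the stable module category of $kG$ that induces zero on Tate cohomology, and the ghost number of $G$ is the nilpotency degree of the ideal of ghosts. We prove that among the groups of order $p^n$ the elementary abelian group has the smallest ghost number and the cyclic group has the largest. We also determine the ghost number of every abelian $p$-group and give a lower bound for arbitrary $G$ in terms of a central cyclic subgroup. For odd $p$ the largest value is attained only by the cyclic group, and the smallest only by the elementary abelian group, with the possible exception of extraspecial $3$-groups.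
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $p$ is a prime, $k$ is a field of characteristic $p$, and $G$ is a nontrivial finite $p$-group. Modules are finitely generated left modules. The stable module category $\operatorname{stmod}(kG)$ has the $kG$-modules as objects, and its morphisms $\underline{\operatorname{Hom}}_{kG}(M,N)$ are the $kG$-linear maps modulo those that factor through a projective module; the latter are called \emph{stably zero}. Let $\Omega M$ be the kernel of a projective cover of $M$ and $\Omega^{-1}M$ the cokernel of an injective hull. The Tate cohomology of $G$ with coefficients in $M$ is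
\[
\hat H^i(G,M)=\underline{\operatorname{Hom}}_{kG}(k,\Omega^{-i}M),\qquad i\in\mathbb Z .
\]
A map $f\colon M\to N$ in $\operatorname{stmod}(kG)$ is a \emph{ghost} if $f_*\colon \hat H^*(G,M)\to\hat H^*(G,N)$ is zero. Linear combinations of ghosts are ghosts, and so is the composite of a ghost with an arbitrary map on either side; the ghosts form an ideal. The \emph{ghost number} $\operatorname{gn}(G)$ of Chebolu, Christensen and Min\'a\v{c} is the nilpotency degree of this ideal: the least $m\ge1$ such that every composite of $m$ ghosts is zero in $\operatorname{stmod}(kG)$. It measures how far Tate cohomology is from detecting maps; $\operatorname{gn}(G)=1$ says exactly that a map which vanishes on Tate cohomology is stably zero.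

Write $C_q$ for the cyclic group of order $q$, $C_p^n$ for the elementary abelian group of order $p^n$, $D_{2^n}$ for the dihedral group of order $2^n$, and $Q_8$ for the quaternion group of order $8$. The following facts are known: $\operatorname{gn}(C_{p^n})$ equals $2^{n-1}$ for $p=2$ and $(p^n-1)/2$ for odd $p$; $\operatorname{gn}(C_2^n)=n$; $\operatorname{gn}(C_3\times C_3)=3$; $\operatorname{gn}(D_{2^n})=2^{n-2}+1$ for $n\ge3$; $\operatorname{gn}(Q_8)\in\{3,4\}$; and $\operatorname{gn}(H)\le\operatorname{gn}(G)$ for $H\le G$. The conjecture posed in \cite{slides} is that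
\begin{equation}\label{eq:conj}
\operatorname{gn}(C_p^n)\le\operatorname{gn}(G)\le\operatorname{gn}(C_{p^n})\qquad\text{whenever } |G|=p^n .
\end{equation}

A second invariant explains why one would guess this. Let $J=J(kG)$ be the augmentation ideal and let $t(G)$ be the least $t$ with $J^t=0$. A ghost pushes a module one step down its radical series (Lemma~\ref{lem:ghost}), which gives $\operatorname{gn}(G)\le t(G)-1$. For $t$ the analogue of \eqref{eq:conj} holds: $n(p-1)+1\le t(G)\le p^n$, by Lemma~\ref{lem:layers} on the left and by counting dimensions on the right, and the extremes are $t(C_p^n)$ and $t(C_{p^n})$. This does not prove \eqref{eq:conj}, because the defect $t(G)-1-\operatorname{gn}(G)$ varies with $G$: it is $0$ for $C_2^n$, it is $1$ for $C_3\times C_3$, and it is about half of $t(G)$ for a cyclic group. Nor can monotonicity under subgroups compare three groups of the same order.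

\begin{theorem}\label{thm:main}
If $|G|=p^n$ with $n\ge1$, then
\[
\operatorname{gn}(C_p^n)=(n-1)(p-1)+\lfloor p/2\rfloor\ \le\ \operatorname{gn}(G)\ \le\ \lfloor p^n/2\rfloor=\operatorname{gn}(C_{p^n}).
\]
\end{theorem}

The two outer values are special cases of a formula for all abelian $p$-groups.

\begin{theorem}\label{thm:abelian}
If $G=C_{q_1}\times\dots\times C_{q_l}$ with $q_i>1$ powers of $p$ and $q=\min_i q_i$, then
\[
\operatorname{gn}(G)=\sum_{i=1}^l(q_i-1)-\Big\lfloor\frac{q-1}2\Big\rfloor .
\]
\end{theorem}

Here $\sum_i(q_i-1)=t(G)-1$, so the defect of an abelian group is $\lfloor (q-1)/2\rfloor$ and depends only on the smallest cyclic factor. All our lower bounds come from one construction.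

\begin{theorem}\label{thm:lower}
Let $Z\le G$ be a central cyclic subgroup of order $q>1$ with generator $z$, and put $y=z-1$ and $h=\lfloor q/2\rfloor$. Then $\operatorname{gn}(G)$ is at least the nilpotency index of the image of $J(kG)$ in $kG/y^hkG$. In particular,
\[
\operatorname{gn}(G)\ge t(G/Z)+h-1 .
\]
\end{theorem}

The nilpotency index of an ideal is the least $m\ge1$ for which its $m$-th power is zero. Recall that the Frattini subgroup $\Phi(G)$ of a $p$-group is the smallest normal subgroup with elementary abelian quotient, and that $G$ is \emph{extraspecial} if its center, its commutator subgroup $G'$ and $\Phi(G)$ coincide and have order $p$.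

\begin{theorem}\label{thm:equality}
Let $p$ be odd and $|G|=p^n$.
\begin{enumerate}
\item[(a)] $\operatorname{gn}(G)=\operatorname{gn}(C_{p^n})$ if and only if $G$ is cyclic.
\item[(b)] If $\operatorname{gn}(G)=\operatorname{gn}(C_p^n)$, then $G\cong C_p^n$, or $p=3$ and $G$ is extraspecial. In particular, for $p\ge5$ equality holds if and only if $G\cong C_p^n$.
\end{enumerate}
\end{theorem}

We do not decide whether equality occurs in (b) for extraspecial $3$-groups. For $p=2$ neither rigidity statement holds: Theorem~\ref{thm:abelian} gives $\operatorname{gn}(C_2\times C_{2^{n-1}})=2^{n-1}=\operatorname{gn}(C_{2^n})$ for $n\ge2$, and the known value for dihedral groups gives $\operatorname{gn}(D_8)=3=\operatorname{gn}(C_2^3)$. None of the known values listed above is used in the proofs.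

Section~\ref{sec:cyclic} treats cyclic groups by hand; both main ideas are visible there. Section~\ref{sec:lower} proves Theorem~\ref{thm:lower} with right multiplications on an induced module. Section~\ref{sec:abelian} proves the upper bound for abelian groups, the hardest step, by turning it into a statement about the trace of a matrix over a polynomial ring and restricting to lines through the origin. Sections~\ref{sec:main} and~\ref{sec:equality} combine these results with Jennings' theorem on the radical layers of $kG$.

\section{Ghosts and the radical series}\label{sec:prelim}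

\subsection*{Modules over $kG$}
We use the following standard facts. The algebra $kG$ is local with nilpotent maximal ideal $J$, the kernel of the augmentation $\varepsilon\colon kG\to k$, and $J$ is spanned by the elements $g-1$. The socle of a module $X$ is $\operatorname{soc}X=X^G=\{x: Jx=0\}$; more generally, put $\operatorname{soc}^jX=\{x:J^jx=0\}$. Let $\sigma=\sum_{g\in G}g$, so that $a\sigma=\sigma a=\varepsilon(a)\sigma$. Then $\operatorname{soc}kG=k\sigma$, and since $J^{t(G)-1}$ is nonzero and killed by $J$, we have $J^{t(G)-1}=k\sigma$.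

Projective, free and injective modules coincide. A \emph{projective cover} is a surjection $\pi\colon P\to X$ with $P$ free and $\ker\pi\subseteq JP$; an \emph{injective hull} is an injection $j\colon X\to I$ with $I$ free and $\operatorname{soc}I\subseteq j(X)$, so that $\operatorname{soc}I=j(\operatorname{soc}X)$. A map $X\to Y$ is stably zero if and only if it factors through the injective hull of $X$. The constructions $\Omega$ and $\Omega^{-1}$ are mutually inverse self-equivalences of $\operatorname{stmod}(kG)$, so $\hat H^i(G,M)\cong\underline{\operatorname{Hom}}_{kG}(\Omega^ik,M)$ naturally in $M$. Thus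
\begin{quote}
$f\colon M\to N$ is a ghost if and only if $f\alpha$ is stably zero for every $i\in\mathbb Z$ and every $\alpha\colon\Omega^ik\to M$.
\end{quote}
For a subgroup $Z\le G$ the algebra $kG$ is free over $kZ$. Hence restriction to $Z$ preserves stably zero maps, and the restriction of $\Omega^ik$ is isomorphic in $\operatorname{stmod}(kZ)$ to the module $\Omega^ik$ formed over $kZ$.

A module is \emph{projective-free} if it has no nonzero projective summand. Every module is the direct sum of a projective-free module and a free module, so when we study a composite of ghosts we may take all the modules projective-free and represent the ghosts by module maps.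

\begin{lemma}\label{lem:norm}
\begin{enumerate}
\item[(a)] A module $X$ is projective-free if and only if $\sigma X=0$, that is, $J^{t(G)-1}X=0$.
\item[(b)] If $I$ is free and $e\in I$, then $\sigma e=0$ if and only if $e\in JI$. Hence a projective-free submodule of $I$ lies in $JI$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\sigma x\ne0$, then the kernel of $kG\to X$, $1\mapsto x$, does not contain the simple socle $k\sigma$, so it is zero. The injection $kG\to X$ splits because $kG$ is injective. Conversely, $\sigma$ does not annihilate a summand $kG$.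
(b) For a basis $(e_i)$ we have $\sigma\sum a_ie_i=\sum\varepsilon(a_i)\sigma e_i$, and this vanishes if and only if all $a_i$ lie in $J$.
\end{proof}

\subsection*{What a ghost does to socle and top}
Tate cohomology in degrees $0$ and $-1$ has a concrete meaning, and these two degrees supply all the information about ghosts that our upper bounds use.

\begin{lemma}\label{lem:ghost}
Let $f\colon X\to Y$ be a ghost between projective-free modules. Then \textup{(a)} $f(\operatorname{soc}X)=0$ and \textup{(b)} $f(X)\subseteq JY$.
\end{lemma}

\begin{proof}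
(a) Maps $k\to Y$ correspond to elements of $Y^G$. A map that factors through the injective hull $k\to kG$, $1\mapsto\sigma$, corresponds to an element of $\sigma Y$, and $\sigma Y=0$. So a stably zero map $k\to Y$ is zero. For $x\in\operatorname{soc}X$ the map $1\mapsto f(x)$ is $f$ composed with a map $k\to X$, hence stably zero, hence zero.

(b) Let $Q=kG/k\sigma=\Omega^{-1}k$; then $\sigma Q=0$. For $x\in X$ we have $\sigma x=0$, so there is a map $\theta\colon Q\to X$ with $\theta(\bar1)=x$. Since $f$ is a ghost, $f\theta$ factors as $Q\to I\to Y$ through the injective hull of $Q$. By Lemma~\ref{lem:norm} the image of $Q$ lies in $JI$, so $f(x)=f\theta(\bar1)\in JY$.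
\end{proof}

The hypothesis on $X$ and $Y$ cannot be dropped: the identity map of $kG$ is stably zero, hence a ghost, and satisfies neither conclusion.

\begin{proposition}\label{prop:radical}
Let $f=f_s\cdots f_1$, where the $f_i\colon M_{i-1}\to M_i$ are ghosts between projective-free modules. Then $f(\operatorname{soc}^sM_0)=0$ and $f(M_0)\subseteq J^sM_s$. Consequently $\operatorname{gn}(G)\le t(G)-1$.
\end{proposition}

\begin{proof}
If $J^jm=0$ with $m\in M_{i-1}$ and $j\ge1$, then $J^{j-1}m\subseteq\operatorname{soc}M_{i-1}$, so $J^{j-1}f_i(m)=f_i(J^{j-1}m)=0$. Thus $f_i(\operatorname{soc}^jM_{i-1})\subseteq\operatorname{soc}^{j-1}M_i$, and the first claim follows by applying this $s$ times. The second follows from $f_i(J^{i-1}M_{i-1})=J^{i-1}f_i(M_{i-1})\subseteq J^iM_i$. For $s=t(G)-1$ we have $\operatorname{soc}^sM_0=M_0$ by Lemma~\ref{lem:norm}(a), so $f=0$.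
\end{proof}

\subsection*{Jennings' theorem}
Let $H$ be a group of order $p^m$, $m\ge0$. Put $J=J(kH)$, $\operatorname{gr}_i=J^i/J^{i+1}$ and $\kappa_i=\{g\in H: g-1\in J^i\}$, and write $|\kappa_i/\kappa_{i+1}|=p^{d_i}$. Jennings' theorem \cite{jennings} states that
\begin{equation}\label{eq:jennings}
\sum_i(\dim\operatorname{gr}_i)X^i=\prod_{j\ge1}\bigl(1+X^j+X^{2j}+\dots+X^{(p-1)j}\bigr)^{d_j}.
\end{equation}
Moreover $\kappa_2=\Phi(H)$, so $d_1$ is the rank of $H/\Phi(H)$, which is the minimal number of generators of $H$.

\begin{lemma}\label{lem:layers}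
Let $|H|=p^m$ and $t=t(H)$.
\begin{enumerate}
\item[(a)] $\dim\operatorname{gr}_i=\dim\operatorname{gr}_{t-1-i}$ for $0\le i\le t-1$.
\item[(b)] $t-1\ge m(p-1)$, and $t-1\ge(m+1)(p-1)$ if $H$ is not elementary abelian.
\item[(c)] If $H$ is not cyclic, then $\dim\operatorname{gr}_1\ge2$, and $\dim\operatorname{gr}_2\ge3$ when $p$ is odd.
\end{enumerate}
\end{lemma}

\begin{proof}
Each factor in \eqref{eq:jennings} has palindromic coefficients, so the product does too; its degree is $t-1$, and (a) follows. Comparing degrees gives $t-1=(p-1)\sum_jjd_j$, and setting $X=1$ gives $\sum_jd_j=m$. Hence $\sum_jjd_j\ge m$. If $H$ is not elementary abelian, then $\Phi(H)\ne1$, so $d_1<m$ and $d_j>0$ for some $j\ge2$, which gives $\sum_j jd_j\ge m+1$. For (c), $d_1\ge2$. The coefficient of $X$ in \eqref{eq:jennings} is $d_1$. For $p\ge3$ the coefficient of $X^2$ is at least that in $(1+X+X^2)^{d_1}$, which is $\binom{d_1+1}2\ge3$.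
\end{proof}

\section{Cyclic groups by hand}\label{sec:cyclic}

Let $G=\langle g\rangle$ have order $q$ and put $x=g-1$. Since $x^q=g^q-1=0$, we have $R=kG=k[x]/(x^q)$. By the Jordan normal form, every projective-free module is a direct sum of the modules $M_a=k[x]/(x^a)$ with $1\le a\le q-1$. The injective hull of $M_a$ is $M_a\to R$, $1\mapsto x^{q-a}$. Therefore
\begin{equation}\label{eq:cyclic}
\text{a map } M_a\to M_b,\ 1\mapsto c,\ \text{is stably zero if and only if } c\in x^{q-a}M_b .
\end{equation}
We show that $\operatorname{gn}(C_q)=h:=\lfloor q/2\rfloor$.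

\emph{Lower bound.} Multiplication by $x$ on any module $M$ is a ghost. Indeed, $\Omega k=xR\cong M_{q-1}$ and $\Omega M_{q-1}=x^{q-1}R\cong k$, so each $X=\Omega^ik$ is $k$ or $M_{q-1}$. Multiplication by $x$ is zero on $k$ and stably zero on $M_{q-1}$ by \eqref{eq:cyclic}. For $\alpha\colon X\to M$ we have $x|_M\circ\alpha=\alpha\circ x|_X$, which is therefore stably zero. Now take $M=M_h$. Since $q-h\ge h$, we have $x^{q-h}M_h=0$, so by \eqref{eq:cyclic} every stably zero endomorphism of $M_h$ is zero. Multiplication by $x^{h-1}$ is a nonzero composite of $h-1$ ghosts, and $\operatorname{gn}(C_q)\ge h$.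

\emph{Upper bound.} Let $f\colon M\to N$ be a composite of $h$ ghosts between projective-free modules. Decompose $M$ and $N$ and consider a component $M_a\to M_b$, $1\mapsto c$, of $f$. By Proposition~\ref{prop:radical} this component kills $\operatorname{soc}^hM_a$, and $c\in x^hM_b$. If $a\le h$, then $\operatorname{soc}^hM_a=M_a$ and the component is zero. If $a\ge q-h$, then $c\in x^hM_b\subseteq x^{q-a}M_b$ and the component is stably zero by \eqref{eq:cyclic}. As $q-h\le h+1$, these cases cover all $a$, and $f$ is stably zero.

So $C_2$ and $C_3$ have no stably nonzero ghosts, while for $C_4$ and $C_5$ multiplication by $x$ on $M_2$ is one. Two features of the argument carry over. For the lower bound one needs a module on which multiplications are ghosts and on which stably zero means zero. For the upper bound one plays the two halves of Lemma~\ref{lem:ghost} against each other: the socle condition handles short summands and the radical condition handles long ones. This is how the bound $t(G)-1=q-1$ is cut in half.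

\section{Induced modules and the lower bound}\label{sec:lower}

For nonabelian $G$, left multiplication by an element of $J$ is in general not a module map. The remedy is to use a quotient ring $A$ of $kG$ as a left module and to multiply on the right. The choice $A=kG$ is useless because it is projective; the cyclic case suggests taking the module induced from the module $M_h$ of a central cyclic subgroup.

Let $Z$, $q$, $z$, $y$, $h$ be as in Theorem~\ref{thm:lower}, so $kZ=k[y]/(y^q)$. As $y$ is central, $A=kG/y^hkG$ is a ring. Put $B=kZ/(y^h)$ and fix a set $T\ni1$ of coset representatives of $Z$ in $G$. From $kG=\bigoplus_{u\in T}u\,kZ$ we get $A=\bigoplus_{u\in T}uB\cong kG\otimes_{kZ}B$ as left modules. For $a\in kG$ let $\rho_a\colon A\to A$ be right multiplication by $a$, a map of left $kG$-modules.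

For any $kZ$-module $C$ let $\operatorname{pr}_C\colon kG\otimes_{kZ}C=\bigoplus_{u\in T}u\otimes C\to C$ be the projection to the summand $u=1$. It is $kZ$-linear, and $\operatorname{pr}_{C'}\circ(1\otimes\gamma)=\gamma\circ\operatorname{pr}_C$ for $\gamma\colon C\to C'$. For a $kG$-module $X$ the map
\begin{equation}\label{eq:frobenius}
\operatorname{Hom}_{kG}(X,kG\otimes_{kZ}C)\to\operatorname{Hom}_{kZ}(X,C),\qquad\alpha\mapsto\operatorname{pr}_C\circ\alpha,
\end{equation}
is a bijection (Frobenius reciprocity), with inverse $\beta\mapsto\bigl(x\mapsto\sum_{u\in T}u\otimes\beta(u^{-1}x)\bigr)$.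

\begin{lemma}\label{lem:rho}
If $a\in J(kG)$, then $\rho_a$ is a ghost.
\end{lemma}

\begin{proof}
Since $\rho_a$ is linear in $a$, we may take $a=g-1$. Let $X=\Omega^ik$ and $\alpha\colon X\to A$, and put $\operatorname{pr}=\operatorname{pr}_B$ and $\beta=\operatorname{pr}\circ\alpha$. In the cyclic case we moved the multiplication from the target of $\alpha$ to its source; here \eqref{eq:frobenius} lets us do the same.

First, $\operatorname{pr}(mg)=\operatorname{pr}(gm)$ for $m\in A$. Both left and right multiplication by $g$ permute the summands $uB$, and both carry the summand $g^{-1}B$ to $B$. If the component of $m$ in $g^{-1}B$ is $g^{-1}b$, then $\operatorname{pr}(gm)=b$ and $\operatorname{pr}(mg)=g^{-1}bg=b$, because $Z$ is central. Hence $\operatorname{pr}(\rho_g\alpha(x))=\operatorname{pr}(g\alpha(x))=\operatorname{pr}(\alpha(gx))=\beta(gx)$, and so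
\[
\operatorname{pr}\circ\rho_{g-1}\alpha=\beta\circ(g-1)|_X ,
\]
where $g$ acts on $X$ as a $kZ$-linear map, again because $Z$ is central.

Second, $(g-1)|_X$ is stably zero over $kZ$. In $\operatorname{stmod}(kZ)$ the module $X$ is isomorphic to $\Omega^ik$, so its stable endomorphism ring is $\underline{\operatorname{End}}_{kZ}(k)$. This ring is $k$, because a map $k\to kZ\to k$ sends $1$ to a multiple of $|Z|=0$. The action of $G$ on $X$ thus defines a homomorphism $G\to k^\times$. It is trivial, since $G$ is a $p$-group and $c^{p^e}=1$ forces $(c-1)^{p^e}=0$ in $k$. So $g$ is stably the identity of $X$ over $kZ$.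

Consequently $\beta\circ(g-1)|_X=\gamma\delta$ with $\delta\colon X\to P$, $\gamma\colon P\to B$ and $P$ free over $kZ$. Let $\delta'\colon X\to kG\otimes_{kZ}P$ correspond to $\delta$ under \eqref{eq:frobenius}. Then $\operatorname{pr}\circ(1\otimes\gamma)\delta'=\gamma\delta=\operatorname{pr}\circ\rho_{g-1}\alpha$, so $\rho_{g-1}\alpha=(1\otimes\gamma)\delta'$ factors through the free module $kG\otimes_{kZ}P$.
\end{proof}

\begin{lemma}\label{lem:nonzero}
\begin{enumerate}
\item[(a)] If $\rho_a$ is stably zero, then $a\in y^hkG$.
\item[(b)] If $b\in kG$ and $b\notin ykG$, then $by^{h-1}\notin y^hkG$.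
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The restriction of $A$ to $Z$ is a direct sum of copies of $B$, and the restriction of $\rho_a$ is stably zero. By \eqref{eq:cyclic} for the group $Z$, a stably zero map $B\to B$ sends $1$ into $y^{q-h}B$, which is zero because $q-h\ge h$. All components of $\rho_a$ vanish, so the image $\rho_a(\bar1)$ of $a$ in $A$ is zero.
(b) As $kG$ is free over $k[y]/(y^q)$, the annihilator of $y^{h-1}$ in $kG$ is $y^{q-h+1}kG\subseteq ykG$. If $by^{h-1}=y^hc$, then $b-yc$ lies in this annihilator, so $b\in ykG$.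
\end{proof}

Part (a) dictates the choice of $h$: for $G=Z$ and an exponent $a>q/2$ in place of $h$, multiplication by $y^{q-a}$ on $kZ/(y^a)$ is nonzero but stably zero.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $\nu$ be the nilpotency index of the image of $J$ in $A$. If $\nu=1$ there is nothing to prove. Otherwise there are $a_1,\dots,a_{\nu-1}\in J$ with $a_1\cdots a_{\nu-1}\notin y^hkG$. By Lemmas~\ref{lem:rho} and~\ref{lem:nonzero}(a), $\rho_{a_{\nu-1}}\cdots\rho_{a_1}=\rho_{a_1\cdots a_{\nu-1}}$ is a stably nonzero composite of $\nu-1$ ghosts. Hence $\operatorname{gn}(G)\ge\nu$.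

For the second claim, $kG/ykG=k[G/Z]$ and $J(kG)$ maps onto $J(k[G/Z])$. So there is $b\in J^{t(G/Z)-1}$ with $b\notin ykG$. By Lemma~\ref{lem:nonzero}(b), the element $by^{h-1}\in J^{t(G/Z)+h-2}$ has nonzero image in $A$, and $\nu\ge t(G/Z)+h-1$.
\end{proof}

For example, let $G$ be $D_8$ or $Q_8$ and let $Z$ be the center. Then $h=1$ and $A=k[C_2\times C_2]=k[x_1,x_2]/(x_1^2,x_2^2)$, and right multiplication by $x_1x_2$ is a stably nonzero composite of two ghosts, so $\operatorname{gn}(G)\ge3$.

\begin{corollary}\label{cor:lower}
If $|G|=p^n$ with $n\ge1$, then $\operatorname{gn}(G)\ge(n-1)(p-1)+\lfloor p/2\rfloor$.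
\end{corollary}

\begin{proof}
A nontrivial $p$-group has a central subgroup $Z$ of order $p$. Theorem~\ref{thm:lower} applies with $h=\lfloor p/2\rfloor$, and $t(G/Z)-1\ge(n-1)(p-1)$ by Lemma~\ref{lem:layers}(b).
\end{proof}

\section{Abelian groups}\label{sec:abelian}

Let $G=C_{q_1}\times\dots\times C_{q_l}$ with generators $g_i$, put $x_i=g_i-1$, and let
\[
R=kG=S/\mathfrak a,\qquad S=k[x_1,\dots,x_l],\quad\mathfrak a=(x_1^{q_1},\dots,x_l^{q_l}),\quad\mathfrak m=(x_1,\dots,x_l).
\]
The monomials outside $\mathfrak a$ form a basis of $R$, and $J$ is the image of $\mathfrak m$. The basis monomial of largest degree is $x^\omega=\prod_ix_i^{q_i-1}$, of degree $D=\sum_i(q_i-1)$, so $t(G)=D+1$. Put $q=\min_iq_i$, $r=\lfloor(q-1)/2\rfloor$ and $s=D-r\ge1$. Note that $\mathfrak a\subseteq\mathfrak m^q$ and $q-1-r=\lfloor q/2\rfloor$. Theorem~\ref{thm:abelian} asserts that $\operatorname{gn}(G)=s$.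

For the lower bound, apply Theorem~\ref{thm:lower} to a factor $Z$ of order $q$. Then $t(G/Z)-1=D-(q-1)$, so $\operatorname{gn}(G)\ge D-(q-1)+\lfloor q/2\rfloor=s$.

It remains to show that every composite of $s$ ghosts is stably zero. For $q=2$ we have $r=0$, and this is Proposition~\ref{prop:radical}. The smallest noncyclic group for which more is needed is $C_3\times C_3$, where $D=4$ and $s=3$. The argument of Section~\ref{sec:cyclic} rested on a list of the indecomposable modules and on the test \eqref{eq:cyclic}. We replace the test by a trace and the list by a Smith normal form in one variable.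

\subsection*{A trace that detects stably nonzero maps}
Let $\lambda\colon R\to k$ be the coefficient of $x^\omega$. For basis monomials, $\lambda(x^\alpha x^\beta)$ is $1$ if $\alpha+\beta=\omega$ and $0$ otherwise, so $(a,b)\mapsto\lambda(ab)$ is nondegenerate and $R\cong\operatorname{Hom}_k(R,k)$ as $R$-modules. Hence $b\mapsto\lambda\circ b$ is an isomorphism $\operatorname{Hom}_R(X,R)\cong\operatorname{Hom}_k(X,k)$ for every module $X$. Because $R$ is commutative, an endomorphism of a free module has a trace in $R$, and $\operatorname{tr}(\phi\psi)=\operatorname{tr}(\psi\phi)$ for maps $\phi\colon P\to P'$ and $\psi\colon P'\to P$ of free modules. For $P$ free, the pairing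
\[
\operatorname{Hom}_R(P,X)\times\operatorname{Hom}_R(X,P)\to k,\qquad\langle a,b\rangle_P=\lambda(\operatorname{tr}(ba)),
\]
is perfect. Indeed, for $P=R^m$ it is the orthogonal sum of $m$ copies of the pairing for $P=R$, which is $X\times\operatorname{Hom}_R(X,R)\to k$, $(x,b)\mapsto\lambda(b(x))$.

\begin{lemma}\label{lem:trace}
Let $\pi\colon F\to M$ be a projective cover with kernel $\iota\colon K\hookrightarrow F$, and let $f\colon M\to N$ be stably nonzero. Then there is a map $g\colon N\to K$ with $\lambda(\operatorname{tr}(\iota gf\pi))\ne0$.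
\end{lemma}

\begin{proof}
Let $j\colon M\to I$ be an injective hull and $v=j\pi$. The maps $\iota g$ are the maps $g'\colon N\to F$ with $\pi g'=0$, that is, the elements of the kernel of $v_*\colon\operatorname{Hom}(N,F)\to\operatorname{Hom}(N,I)$. For $b\in\operatorname{Hom}(I,N)$ and $g'\in\operatorname{Hom}(N,F)$,
\[
\langle b,vg'\rangle_I=\lambda(\operatorname{tr}(vg'b))=\lambda(\operatorname{tr}(g'bv))=\langle bv,g'\rangle_F .
\]
So under the perfect pairings $v^*\colon\operatorname{Hom}(I,N)\to\operatorname{Hom}(F,N)$ is the transpose of $v_*$, and the annihilator of $\ker v_*$ is the image of $v^*$. If no $g$ as claimed exists, then $f\pi$ annihilates $\ker v_*$, so $f\pi=bj\pi$ for some $b$. Since $\pi$ is onto, $f=bj$ is stably zero.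
\end{proof}

\subsection*{From ghosts to matrices}
Suppose that a composite of $s$ ghosts $f_i\colon M_{i-1}\to M_i$ between projective-free modules is stably nonzero. Apply Lemma~\ref{lem:trace} to the composite, with $M=M_0$, and replace $f_s$ by the ghost $gf_s$ and $M_s$ by $K$. The module $K$ is projective-free because $K\subseteq JF$ gives $\sigma K=0$. Now $f=f_s\cdots f_1\colon M\to K$ satisfies
\begin{equation}\label{eq:nonzero}
\lambda(\operatorname{tr}(\iota f\pi))\ne0 ,
\end{equation}
and we shall derive a contradiction.

To use both halves of Lemma~\ref{lem:ghost}, we lift the $f_i$ to free modules on both sides. Let $\pi_i\colon P_i\to M_i$ be projective covers for $0\le i\le s$, with $\pi_0=\pi$. Let $j_i\colon M_i\to I_i$ be injective hulls for $0\le i\le s-1$, and put $I_s=F$ and $j_s=\iota$. As the $P_i$ are projective and the $I_i$ injective, there are commutative diagrams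
\[
\begin{array}{ccccc}
P_{i-1}&\xrightarrow{\ \pi_{i-1}\ }&M_{i-1}&\xrightarrow{\ j_{i-1}\ }&I_{i-1}\\[2pt]
\big\downarrow{\scriptstyle\Phi_i}&&\big\downarrow{\scriptstyle f_i}&&\big\downarrow{\scriptstyle\Phi'_i}\\[2pt]
P_i&\xrightarrow{\ \pi_i\ }&M_i&\xrightarrow{\ j_i\ }&I_i
\end{array}
\qquad(1\le i\le s).
\]
Fix bases, the same one for $P_0=F=I_s$, and regard maps of free modules as matrices over $R$. With $d_i=j_i\pi_i$ we have $d_i\Phi_i=\Phi'_id_{i-1}$. Both $\Phi_i$ and $\Phi_i'$ have entries in $J$. For $\Phi_i$, Lemma~\ref{lem:ghost}(b) gives $\pi_i\Phi_i(P_{i-1})\subseteq JM_i=\pi_i(JP_i)$, so $\Phi_i(P_{i-1})\subseteq JP_i+\ker\pi_i=JP_i$. For $\Phi'_i$, Lemma~\ref{lem:ghost}(a) shows that $\Phi_i'$ kills $j_{i-1}(\operatorname{soc}M_{i-1})=\operatorname{soc}I_{i-1}$. So $\sigma\Phi'_i(e)=\Phi'_i(\sigma e)=0$ for $e\in I_{i-1}$, and $\Phi'_i(e)\in JI_i$ by Lemma~\ref{lem:norm}(b).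

Put $u=d_s\colon P_s\to F$ and $v=d_0\colon F\to I_0$. The image of $u$ is $K=\ker\pi$, so $vu=0$, and the left-hand squares give $\iota f\pi=u\Phi_s\cdots\Phi_1$. For $G=C_q$ and $M=M_a$ one has $u=(x^a)$ and $v=(x^{q-a})$: the pair $(u,v)$ records the length that governed the case distinction of Section~\ref{sec:cyclic}.

To reduce to one variable we want to substitute $x_i=c_i\tau$. On $R$ this defines a homomorphism only modulo a power of $\tau$ such as $\tau^q$, and for $l\ge2$ the degree $D$ in which $\lambda$ lives is then lost. So we first lift to the polynomial ring $S$. The relations then hold only modulo $\mathfrak a$, and we must check that the errors lie in degree above $D$.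

Lift $d_i,\Phi_i,\Phi_i'$ to matrices $\tilde d_i,\tilde\Phi_i,\tilde\Phi'_i$ over $S$; the entries of $\tilde\Phi_i$ and $\tilde\Phi'_i$ lie in $\mathfrak m$, the preimage of $J$. Put $\tilde u=\tilde d_s$, $\tilde v=\tilde d_0$, $\Phi=\tilde\Phi_s\cdots\tilde\Phi_1$ and $\Phi'=\tilde\Phi'_s\cdots\tilde\Phi'_1$. The matrices $E_i=\tilde d_i\tilde\Phi_i-\tilde\Phi_i'\tilde d_{i-1}$ have entries in $\mathfrak a\subseteq\mathfrak m^q$. With $W_i=\tilde\Phi'_s\cdots\tilde\Phi'_{i+1}\tilde d_i\tilde\Phi_i\cdots\tilde\Phi_1$ we have $W_s=\tilde u\Phi$ and $W_0=\Phi'\tilde v$, so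
\[
\tilde u\Phi-\Phi'\tilde v=\sum_{i=1}^s(W_i-W_{i-1})=\sum_{i=1}^s\tilde\Phi'_s\cdots\tilde\Phi'_{i+1}\,E_i\,\tilde\Phi_{i-1}\cdots\tilde\Phi_1 .
\]
Each summand has entries in $\mathfrak m^{s-1+q}$, and $s-1+q=D+(q-1-r)=D+\lfloor q/2\rfloor\ge D+1$. In summary,
\begin{equation}\label{eq:congruences}
\tilde v\tilde u\equiv0\ \ (\mathfrak m^q),\qquad\Phi\equiv0,\ \Phi'\equiv0\ \ (\mathfrak m^s),\qquad\tilde u\Phi\equiv\Phi'\tilde v\ \ (\mathfrak m^{D+1}).
\end{equation}
Let $T=\operatorname{tr}(\tilde u\Phi)\in S$, with homogeneous component $T_D$ of degree $D$. The image of $T$ in $R$ is $\operatorname{tr}(\iota f\pi)$. Since $\mathfrak a$ is spanned by monomials other than $x^\omega$, the scalar in \eqref{eq:nonzero} is the coefficient of $x^\omega$ in $T_D$. We show that $T_D=0$.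

\subsection*{Restriction to lines}
The next lemma is the cyclic argument in matrix form.

\begin{lemma}\label{lem:dvr}
Let $L$ be a field and let $q,r,s\ge0$ be integers with $2r\le q-1$. Let $U,V,\Psi,\Psi'$ be matrices over $L[[\tau]]$ such that $U\Psi$ and $\Psi'V$ are defined and square of the same size, and
\[
VU\equiv0\ \ (\tau^q),\qquad\Psi\equiv0,\ \Psi'\equiv0\ \ (\tau^s),\qquad U\Psi\equiv\Psi'V\ \ (\tau^{r+s+1}).
\]
Then $\operatorname{tr}(U\Psi)\equiv0\ (\tau^{r+s+1})$.
\end{lemma}

\begin{proof}
By the Smith normal form over the discrete valuation ring $L[[\tau]]$, there are invertible matrices $C,C'$ such that $CUC'$ has entries $\tau^{a_j}$ in the positions $(j,j)$, $1\le j\le e$, and zeros elsewhere. Replace $U,V,\Psi,\Psi'$ by $CUC'$, $VC^{-1}$, $C'^{-1}\Psi C^{-1}$, $C\Psi'$. Then $VU$ becomes $VUC'$, while $U\Psi$ and $\Psi'V$ are conjugated by $C$; the hypotheses and the trace are unchanged. So let $U$ be in normal form and consider the diagonal entry $(U\Psi)_{jj}$.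

If $j>e$, row $j$ of $U$ is zero and the entry vanishes. If $j\le e$ and $a_j\ge r+1$, the entry is $\tau^{a_j}\Psi_{jj}$, which is divisible by $\tau^{r+1+s}$. If $j\le e$ and $a_j\le r$, then column $j$ of $VU$ is $\tau^{a_j}$ times column $j$ of $V$, so column $j$ of $V$ is divisible by $\tau^{q-a_j}$. Hence $(\Psi'V)_{jj}$ is divisible by $\tau^{s+q-a_j}$, and $q-a_j\ge q-r\ge r+1$. The third congruence transfers this divisibility by $\tau^{r+s+1}$ to $(U\Psi)_{jj}$.
\end{proof}

Large exponents $a_j$ are handled by $\Psi$, which comes from the radical condition, and small ones by $\Psi'$, which comes from the socle condition. The inequality $2r\le q-1$ makes the two ranges meet, and it is the source of the term $\lfloor(q-1)/2\rfloor$ in Theorem~\ref{thm:abelian}.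

\begin{proof}[End of the proof of Theorem~\ref{thm:abelian}]
Let $L$ be an algebraic closure of $k$ and let $c\in L^l$. The ring homomorphism $S\to L[[\tau]]$, $x_i\mapsto c_i\tau$, maps $\mathfrak m^j$ into $(\tau^j)$ and a homogeneous polynomial $T'$ of degree $d$ to $T'(c)\tau^d$. By \eqref{eq:congruences} and $D=r+s$, the images $U,V,\Psi,\Psi'$ of $\tilde u,\tilde v,\Phi,\Phi'$ satisfy the hypotheses of Lemma~\ref{lem:dvr}. The coefficient of $\tau^D$ in $\operatorname{tr}(U\Psi)$ is $T_D(c)$, so $T_D(c)=0$. A polynomial that vanishes at all points of $L^l$, with $L$ infinite, is zero. Thus $T_D=0$, which contradicts \eqref{eq:nonzero}. Hence $\operatorname{gn}(G)\le s$, and with the lower bound $\operatorname{gn}(G)=s=D-\lfloor(q-1)/2\rfloor$.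
\end{proof}

\section{Radical length of noncyclic groups and the conjecture}\label{sec:main}

For nonabelian $G$ the trace argument is not available, and our upper bound is $t(G)-1$. For a cyclic group all radical layers are one-dimensional and this bound is about twice the true value. For a noncyclic group the layers are thicker, so there are fewer of them, and the bound suffices.

\begin{proposition}\label{prop:noncyclic}
Let $G$ be noncyclic of order $p^n$ and let $t=t(G)$. Then $\dim\operatorname{gr}_j\ge2$ for $1\le j\le t-2$, and $t-1\le p^n/2$.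
\end{proposition}

\begin{proof}
Multiplication in $kG$ makes $\bigoplus_i\operatorname{gr}_i$ a graded ring in which $\operatorname{gr}_j$ is spanned by products of $j$ elements of $\operatorname{gr}_1$; in particular $\operatorname{gr}_{j+1}=\operatorname{gr}_1\operatorname{gr}_j$. We claim that $\dim\operatorname{gr}_j\le1$ with $j\ge1$ implies $\dim\operatorname{gr}_{j+1}\le1$. If $\operatorname{gr}_j=0$, then $\operatorname{gr}_{j+1}=0$. Otherwise $\operatorname{gr}_j=kw$ with $w=a_1\cdots a_j$ and $a_i\in\operatorname{gr}_1$, and $\operatorname{gr}_{j+1}$ is spanned by the elements $cw$ with $c\in\operatorname{gr}_1$. Now $ca_1\cdots a_{j-1}\in\operatorname{gr}_j$ equals $\mu w$ for some $\mu\in k$, so $cw=\mu wa_j$ and $\operatorname{gr}_{j+1}=k\,wa_j$.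

Since $n\ge2$, Lemma~\ref{lem:layers}(b) gives $t-2\ge1$. If $\dim\operatorname{gr}_j\le1$ for some $1\le j\le t-2$, the claim yields $\dim\operatorname{gr}_{t-2}\le1$. But $\dim\operatorname{gr}_{t-2}=\dim\operatorname{gr}_1\ge2$ by Lemma~\ref{lem:layers}(a) and (c). Therefore
\begin{equation}\label{eq:count}
p^n=\sum_{i=0}^{t-1}\dim\operatorname{gr}_i\ge1+2(t-2)+1=2(t-1).
\end{equation}
\end{proof}

The bound is attained by $C_2\times C_{2^{n-1}}$, for which $t-1=2^{n-1}$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $q-1-\lfloor(q-1)/2\rfloor=\lfloor q/2\rfloor$, Theorem~\ref{thm:abelian} gives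
\[
\operatorname{gn}(C_p^n)=n(p-1)-\Big\lfloor\frac{p-1}2\Big\rfloor=(n-1)(p-1)+\lfloor p/2\rfloor,\qquad\operatorname{gn}(C_{p^n})=\lfloor p^n/2\rfloor .
\]
The lower inequality is Corollary~\ref{cor:lower}. The upper inequality is an equality if $G$ is cyclic. If $G$ is not cyclic, Propositions~\ref{prop:radical} and~\ref{prop:noncyclic} give $\operatorname{gn}(G)\le t(G)-1\le\lfloor p^n/2\rfloor$.
\end{proof}

\section{The cases of equality for odd primes}\label{sec:equality}

Let $p$ be odd and $|G|=p^n$. We sharpen each inequality in the preceding proof.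

\begin{proof}[Proof of Theorem~\ref{thm:equality}(a)]
Let $G$ be noncyclic and $t=t(G)$; we show that $\operatorname{gn}(G)<(p^n-1)/2$. By Lemma~\ref{lem:layers}, $t-1\ge n(p-1)\ge4$ and $\dim\operatorname{gr}_{t-3}=\dim\operatorname{gr}_2\ge3$; the last inequality is where $p\ne2$ enters. If $t>5$, then $2$ and $t-3$ are distinct indices between $1$ and $t-2$, and \eqref{eq:count} improves to $p^n\ge2(t-1)+2$. Hence $\operatorname{gn}(G)\le t-1\le p^n/2-1<(p^n-1)/2$. If $t=5$, then $n(p-1)\le4$ with $n\ge2$ forces $n=2$ and $p=3$, so $G=C_3\times C_3$. Here $t-1=4=\operatorname{gn}(C_9)$ and the radical length does not decide the matter, but Theorem~\ref{thm:abelian} gives $\operatorname{gn}(G)=3<4$.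
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equality}(b)]
Let $G$ be not elementary abelian and put $h=(p-1)/2$, so that $\operatorname{gn}(C_p^n)=(n-1)(p-1)+h$. We show that $\operatorname{gn}(G)>\operatorname{gn}(C_p^n)$ unless $p=3$ and $G$ is extraspecial. The proof of Corollary~\ref{cor:lower} leaves room in two places: $t(G/Z)$ may be larger than its minimum, and $y$ may lie deeper than $J$.

\emph{Case A: there is a central subgroup $Z$ of order $p$ with $G/Z$ not elementary abelian.} Lemma~\ref{lem:layers}(b) with $m=n-1$ gives $t(G/Z)-1\ge n(p-1)$, and Theorem~\ref{thm:lower} gives $\operatorname{gn}(G)\ge n(p-1)+h>\operatorname{gn}(C_p^n)$.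

\emph{Case B: $G/Z$ is elementary abelian for every central subgroup $Z$ of order $p$.} Then $1\ne\Phi(G)\subseteq Z$ for every such $Z$, so $Z=\Phi(G)$ is the unique central subgroup of order $p$. Its generator $z$ lies in $\Phi(G)=\kappa_2$, that is, $y=z-1\in J^2$. Since $t(G/Z)-1\ge(n-1)(p-1)$, there is $b\in J^{(n-1)(p-1)}$ with nonzero image in $k[G/Z]=kG/ykG$. By Lemma~\ref{lem:nonzero}(b), $by^{h-1}\notin y^hkG$, and $by^{h-1}\in J^{(n-1)(p-1)+2(h-1)}$. The first assertion of Theorem~\ref{thm:lower} gives
\[
\operatorname{gn}(G)\ge(n-1)(p-1)+2h-1 .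
\]
This exceeds $(n-1)(p-1)+h$ when $h\ge2$, that is, when $p\ge5$.

For $p=3$ we have $h=1$, no factor $y$ occurs, and nothing is gained; here $\operatorname{gn}(C_3^n)=2n-1$. Suppose that the center $Z(G)$ contains an element of order $9$, and let $Z'$ be the subgroup it generates. Theorem~\ref{thm:lower} with $q=9$, $\lfloor q/2\rfloor=4$, and Lemma~\ref{lem:layers}(b) give
\[
\operatorname{gn}(G)\ge t(G/Z')+3\ge2(n-2)+1+3=2n>2n-1 .
\]
Otherwise $Z(G)$ has exponent $3$ and a unique subgroup of order $3$, so $Z(G)=\Phi(G)$ has order $3$. The group $G$ is nonabelian, for otherwise $G=Z(G)$ would have order $3$ and be elementary abelian. Hence $1\ne G'\subseteq\Phi(G)$, so $G'=\Phi(G)=Z(G)$ has order $3$ and $G$ is extraspecial.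
\end{proof}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Ghost numbers and nilpotency degree for $p$-group algebras},
\texttt{http://cogral2015.uni-jena.de/slides/Green.pdf}.

\bibitem{jennings}
Jennings, Trans. Amer. Math. Soc. \textbf{50} (1941).

\end{thebibliography}
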